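\title{A sharp volume test for the inequality $\Delta u+u^\sigma\le 0$ on complete manifolds}

\begin{abstract}
Let $M$ be a connected, complete, non-compact Riemannian manifold, let $V(r)$ be the volume of the geodesic ball of radius $r$ about a fixed point, and let $\sigma>1$. We prove the conjecture that if $\int^\infty r^{2\sigma-1}V(r)^{1-\sigma}\,dr=\infty$, then every nonnegative $C^2$ solution of $\Delta u+u^\sigma\le0$ on $M$ vanishes. No curvature, doubling or Green function assumption is made. The proof replaces $u$ by the potential $h$ of a compactly supported piece of $u^\sigma$; the integral of $h^\sigma$ is bounded above by the mass of that piece, and it is bounded below on every annulus because the whole mass flows through the annulus. We also show that the condition is optimal: every nondecreasing function for which the integral converges dominates the volume growth of a rotationally symmetric manifold that carries a positive solution.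
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $M$ be a connected, geodesically complete, non-compact Riemannian manifold with geodesic distance $d$, Riemannian measure $\mu$ and Laplace--Beltrami operator $\Delta=\operatorname{div}\nabla$. Fix a reference point $x_0\in M$ and put
\[
B_r=\{y\in M: d(x_0,y)<r\},\qquad V(r)=\mu(B_r).
\]
Fix $\sigma>1$ and consider the inequality
\begin{equation}\label{eq:ineq}
\Delta u+u^\sigma\le0 .
\end{equation}
A \emph{solution} is a function $u\in C^2(M)$ that satisfies \eqref{eq:ineq} at every point. A nonnegative solution has $\Delta u\le0$, so by the strong minimum principle it is either identically zero or positive everywhere. Written as $-\Delta u\ge u^\sigma$, the inequality says that $u$ is a steady temperature fed by a heat source of density at least $u^\sigma$. The heat must escape to infinity, and $V(r)$ is the crudest measure of the room it has for that. One expects positive solutions when $V$ grows fast and none when $V$ grows slowly, and the question is where the threshold lies. Euclidean space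 shows the first alternative.

\begin{example}\label{ex:euclid}
Let $M=\mathbb R^N$, $\alpha=\frac1{\sigma-1}$ and $U(x)=(1+|x|^2)^{-\alpha}$. Taking the divergence of $\nabla U=-2\alpha x(1+|x|^2)^{-\alpha-1}$ gives
\[
-\Delta U=2\alpha(1+|x|^2)^{-\alpha-2}\bigl(N+(N-2\alpha-2)|x|^2\bigr).
\]
Here $2\alpha+2=\frac{2\sigma}{\sigma-1}$ and $\alpha+1=\alpha\sigma$. If $N>\frac{2\sigma}{\sigma-1}$, the last factor is at least $(N-2\alpha-2)(1+|x|^2)$, so $-\Delta U\ge\kappa U^\sigma$ with $\kappa=2\alpha(N-2\alpha-2)>0$. Then $u=\varepsilon U$ satisfies $-\Delta u\ge\kappa\varepsilon^{1-\sigma}u^\sigma$, and it is a positive solution of \eqref{eq:ineq} when $\varepsilon^{\sigma-1}\le\kappa$.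
\end{example}

We take the problem and its background from \cite{vol}. The following is known. If there is a constant $C>0$ such that
\begin{equation}\label{eq:powerlog}
V(r)\le Cr^p\log^q r\qquad\text{for all large }r
\end{equation}
with $p=\frac{2\sigma}{\sigma-1}$ and $q=\frac1{\sigma-1}$, then every nonnegative solution of \eqref{eq:ineq} is identically zero. These exponents are sharp: if $p>\frac{2\sigma}{\sigma-1}$, or $p=\frac{2\sigma}{\sigma-1}$ and $q>\frac1{\sigma-1}$, then there is a manifold satisfying \eqref{eq:powerlog} with these $p,q$ on which \eqref{eq:ineq} has a positive solution. The conjecture of \cite{vol} is that the condition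
\begin{equation}\label{eq:test}
\int^\infty\frac{r^{2\sigma-1}\,dr}{V(r)^{\sigma-1}}=\infty
\end{equation}
forces every nonnegative solution of \eqref{eq:ineq} to vanish identically. In an integral $\int^\infty$ the lower limit is any fixed positive number; its choice does not affect divergence, because the integrand is bounded on compact subsets of $(0,\infty)$.

Condition \eqref{eq:test} reproduces both exponents. For $V(r)=r^p\log^qr$ the integrand is $r^{2\sigma-1-p(\sigma-1)}(\log r)^{-q(\sigma-1)}$, and the integral diverges exactly when $p<\frac{2\sigma}{\sigma-1}$, or $p=\frac{2\sigma}{\sigma-1}$ and $q\le\frac1{\sigma-1}$. It also covers growth beyond the critical case of \eqref{eq:powerlog}: for $V(r)\le Cr^{2\sigma/(\sigma-1)}(\log r\,\log\log r)^{1/(\sigma-1)}$ the integrand is at least a constant times $1/(r\log r\log\log r)$.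

The conjecture is true. We prove it in a quantitative form, with no curvature, doubling or Green function assumption.

\begin{theorem}\label{thm:main}
There is a constant $C(\sigma)$, depending only on $\sigma$, such that every nonnegative solution $u\not\equiv0$ of \eqref{eq:ineq} on $M$ satisfies, for every $R>0$,
\begin{equation}\label{eq:main}
\Bigl(\int_{B_R}u^\sigma\,d\mu\Bigr)^{\sigma-1}\int_{2R}^\infty\frac{r^{2\sigma-1}}{V(r)^{\sigma-1}}\,dr\le C(\sigma).
\end{equation}
\end{theorem}

\begin{corollary}\label{cor:conj}
If \eqref{eq:test} holds, then every nonnegative solution of \eqref{eq:ineq} is identically zero.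
\end{corollary}

\begin{proof}
A nonnegative solution $u\not\equiv0$ is positive, so the first factor in \eqref{eq:main} is positive and the second one is finite.
\end{proof}

In $\mathbb R^N$ with $N>\frac{2\sigma}{\sigma-1}$ the second factor in \eqref{eq:main} is a constant times $R^{2\sigma-N(\sigma-1)}$, so \eqref{eq:main} reads $\int_{B_R}u^\sigma\le CR^{N-2\sigma/(\sigma-1)}$. The solution of Example~\ref{ex:euclid}, for which $u^\sigma$ decays like $|x|^{-2\sigma/(\sigma-1)}$, attains this growth as $R\to\infty$. Condition \eqref{eq:test} itself cannot be improved among upper bounds for the volume.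

\begin{theorem}\label{thm:sharp}
Let $N\ge2$ and let $W:(0,\infty)\to(0,\infty)$ be nondecreasing with $\int_1^\infty r^{2\sigma-1}W(r)^{1-\sigma}\,dr<\infty$. Then there is a complete non-compact rotationally symmetric metric on $\mathbb R^N$ with $V(r)\le W(r)$ for all large $r$ (where $x_0=0$), on which \eqref{eq:ineq} has a positive $C^2$ solution.
\end{theorem}

\begin{corollary}\label{cor:equiv}
For a nondecreasing $W:(0,\infty)\to(0,\infty)$ the following are equivalent:
\begin{enumerate}
\item[(i)] $\int^\infty r^{2\sigma-1}W(r)^{1-\sigma}\,dr=\infty$;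
\item[(ii)] on every connected complete non-compact $M$ with $V(r)\le W(r)$ for all large $r$, the only nonnegative solution of \eqref{eq:ineq} is $0$.
\end{enumerate}
\end{corollary}

\begin{proof}
If (i) holds and $V\le W$ for large $r$, then $V^{1-\sigma}\ge W^{1-\sigma}$ for large $r$, so \eqref{eq:test} holds and Corollary~\ref{cor:conj} gives (ii). If (i) fails, the manifold of Theorem~\ref{thm:sharp} violates (ii).
\end{proof}

Section~\ref{sec:facts} recalls the standard facts that we use. Section~\ref{sec:R4} carries out the whole argument by hand for $\sigma=2$ in $\mathbb R^4$ and explains where the integral \eqref{eq:test} comes from. Sections~\ref{sec:mass} and~\ref{sec:annulus} prove the two estimates that are combined in Section~\ref{sec:proof} to give Theorem~\ref{thm:main}. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.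

\section{Standard facts}\label{sec:facts}

We write $\rho=d(x_0,\cdot)$ and $\overline B_r=\{\rho\le r\}$. A \emph{smooth domain} is a connected, relatively compact open set $\Omega\subset M$ with smooth non-empty boundary. We fix a smooth nondecreasing function $H:\mathbb R\to[0,1]$ with $H=0$ on $(-\infty,0]$ and $H=1$ on $[1,\infty)$. For $C^2$ functions,
\[
\Delta(ab)=a\Delta b+2\nabla a\cdot\nabla b+b\Delta a,\qquad\Delta\phi(a)=\phi'(a)\Delta a+\phi''(a)|\nabla a|^2 .
\]

\begin{itemize}
\item[(F1)] \emph{Hopf--Rinow theorem.} A connected Riemannian manifold is geodesically complete if and only if its closed balls are compact, and then any two points are joined by a minimizing geodesic. So $\overline B_r$ is compact and connected, $V$ is finite, positive and nondecreasing, and $\rho$ is unbounded because $M$ is not compact.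
\item[(F2)] \emph{Strong minimum principle.} If $D$ is open and connected, $v\in C^2(D)$, $\Delta v\le0$ and $v$ attains its infimum in $D$, then $v$ is constant. Consequently, if $\Omega$ is a smooth domain, $v\in C^2(\Omega)\cap C(\overline\Omega)$, $\Delta v\le0$ in $\Omega$ and $v\ge0$ on $\partial\Omega$, then the minimum of $v$ over $\overline\Omega$ is attained on $\partial\Omega$, so $v\ge0$; moreover $v>0$ in $\Omega$ unless $v\equiv0$.
\item[(F3)] \emph{Dirichlet problem.} If $\Omega$ is a smooth domain and $f\in C^1(\overline\Omega)$, there is a unique $h\in C^2(\overline\Omega)$ with $-\Delta h=f$ in $\Omega$ and $h=0$ on $\partial\Omega$ (Schauder theory gives $h\in C^{2,\gamma}(\overline\Omega)$ for $0<\gamma<1$). We call $h$ the \emph{potential of $f$ in $\Omega$}.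
\item[(F4)] \emph{Green's formula.} If $D$ is open, $v\in C^2(D)$ and $\varphi$ is Lipschitz with compact support in $D$, then $\int\varphi\,\Delta v\,d\mu=-\int\nabla\varphi\cdot\nabla v\,d\mu$. A function with Lipschitz constant $L$ is differentiable almost everywhere with $|\nabla\varphi|\le L$. The function $\rho$ has Lipschitz constant $1$.
\item[(F5)] \emph{Large smooth domains.} For every $T>0$ there is a smooth domain containing $\overline B_T$. Indeed, take $\varphi\in C_c^\infty(M)$ with $\varphi=1$ on $\overline B_T$, take a regular value $c\in(0,1)$ of $\varphi$ (Sard's theorem), and let $\Omega$ be the component of $\{\varphi>c\}$ that contains the connected set $\overline B_T$. If $\partial\Omega$ were empty, then $\Omega$ would be open and closed, hence equal to $M$, which is not compact.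
\end{itemize}

\emph{Rotationally symmetric manifolds.} Let $N\ge2$, let $\omega_N$ be the area of the unit sphere $S^{N-1}$, and let $\psi>0$ be smooth on $(0,\infty)$ with $\psi(r)=r$ near $0$. In polar coordinates, $dr^2+\psi(r)^2d\theta^2$ is a smooth metric on $\mathbb R^N$, Euclidean near $x_0=0$. The length of a curve is at least the variation of $r$ along it, so $\rho=r$; closed balls about $0$ are compact, and the metric is complete by (F1). The sphere of radius $r$ has area $w(r)=\omega_N\psi(r)^{N-1}$, and
\begin{equation}\label{eq:radial}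
V(r)=\int_0^rw(s)\,ds,\qquad\Delta v=\frac1w\,(wv')'\quad\text{for radial }v\text{ and }r>0 .
\end{equation}
We call $w$ the \emph{area function}. Any smooth $w>0$ with $w(r)=\omega_Nr^{N-1}$ near $0$ arises in this way, from $\psi=(w/\omega_N)^{1/(N-1)}$. Finally, put
\begin{equation}\label{eq:g}
g(r)=\int_r^\infty\frac{ds}{w(s)}\in(0,\infty].
\end{equation}
When $g$ is finite, $-wg'=1$: the function $g$ is harmonic for $r>0$, tends to $0$ at infinity, and its flux through every sphere is $1$.

\section{The case $\sigma=2$ in $\mathbb R^4$}\label{sec:R4}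

For $\sigma=2$ the critical exponent $\frac{2\sigma}{\sigma-1}$ equals $4$. On $\mathbb R^4$ the integrand in \eqref{eq:test} is a constant times $1/r$, so the integral barely diverges and an argument has no power of $r$ to spare. We show that $\Delta u+u^2\le0$ has no positive solution on $\mathbb R^4$.

Suppose that $u$ is one. Since $u$ has a positive minimum on $\overline B_1$, there is a radial $f\in C_c^\infty(B_1)$ with $0\le f\le u^2$ and $\Lambda=\int f>0$. For $n\ge2$ let $h$ be the potential of $f$ in $B_n$. It is radial by uniqueness, and the divergence theorem on $B_r$ gives $-2\pi^2r^3h'(r)=\Lambda$ for $1\le r\le n$, since $\omega_4=2\pi^2$. Hence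
\[
h(r)=\frac{\Lambda}{4\pi^2}\bigl(r^{-2}-n^{-2}\bigr),\qquad1\le r\le n .
\]
For $r\le n/2$ the bracket is at least $\frac34r^{-2}$, which gives a \emph{lower bound}:
\[
\int_{B_n}h^2\ge\Bigl(\frac{3\Lambda}{16\pi^2}\Bigr)^2\int_1^{n/2}r^{-4}\,2\pi^2r^3\,dr=\frac{9\Lambda^2}{128\pi^2}\log\frac n2 .
\]

Now we use $u$. By (F2), $h\ge0$; and $h\le u$, because $-\Delta(u-h)\ge u^2-f\ge0$ and $u-h>0$ on $\partial B_n$. Put $t=h/u\in[0,1]$. Multiplying $u^2\le-\Delta u$ by $t^2$ turns $u^2$ into $h^2$, so $h^2\le t^2(-\Delta u)$, and we need to integrate the right side. Compare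
\[
\Delta h=t\Delta u+2\nabla t\cdot\nabla u+u\Delta t,\qquad\Delta(t^2u)=t^2\Delta u+4t\nabla t\cdot\nabla u+2tu\Delta t+2u|\nabla t|^2 .
\]
Subtracting $2t$ times the first identity from the second removes the terms without a sign:
\[
t^2(-\Delta u)=\Delta(t^2u)+2t(-\Delta h)-2u|\nabla t|^2\le\Delta(t^2u)+2f .
\]
The function $t^2u=h^2/u$ is $C^2$ on $\overline B_n$, and its gradient vanishes on $\partial B_n$, where $h=0$. So $\int_{B_n}\Delta(t^2u)=0$, and we obtain an \emph{upper bound} that does not depend on $n$:
\[
\int_{B_n}h^2\le2\Lambda .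
\]
The two bounds give $\Lambda\log\frac n2\le\frac{256\pi^2}9$ for all $n\ge2$, which is false for large $n$.

Three features of this argument guide the general proof.

First, the passage from $u$ to $h$ is what makes a global upper bound possible. For $u$ itself there is none: in Example~\ref{ex:euclid} the function $u^\sigma$ is not integrable. The potential $h$ keeps only the part of $u$ that is generated by a source of finite mass $\Lambda$.

Second, the upper bound used no geometry. It holds on every manifold and for every $\sigma>1$ in the form $\int h^\sigma\le\frac\sigma{\sigma-1}\Lambda$ (Proposition~\ref{prop:mass}). It is linear in $\Lambda$, while any lower bound for $\int h^\sigma$ scales like $\Lambda^\sigma$; the quotient is the factor $\Lambda^{\sigma-1}$ in \eqref{eq:main}.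

Third, the lower bound used the formula for $h$. On a rotationally symmetric manifold the same formula is available: for radial $f$ supported in $B_1$, the potential in $B_n$ is $\Lambda\int_r^nds/w(s)$ for $1\le r\le n$, which increases to $\Lambda g(r)$. By Proposition~\ref{prop:mass} and monotone convergence, a positive solution can exist only if
\begin{equation}\label{eq:gcrit}
\int_1^\infty g^\sigma w\,dr<\infty ,
\end{equation}
and Lemma~\ref{lem:radial} below shows that \eqref{eq:gcrit} is also sufficient. If $V(r)=r^p$ for large $r$ with $p>2$, then $w=pV/r$ and $g=\frac1{p(p-2)}\,r^2/V$, so $g^\sigma w$ is a constant times $r^{2\sigma-1}V^{1-\sigma}$. This is the origin of \eqref{eq:test}: it is the failure of \eqref{eq:gcrit} with $r^2/V$ in place of $g$ and $V/r$ in place of $w$. On a general manifold there is no formula for $h$. What survives is that the flux of $h$ through every sphere around the source equals $\Lambda$, and Proposition~\ref{prop:annulus} extracts the lower bound from this alone.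

\section{The upper bound for the potential}\label{sec:mass}

\begin{proposition}\label{prop:mass}
Let $u$ be a positive solution of \eqref{eq:ineq} on $M$, let $\Omega$ be a smooth domain, let $f\in C^1(\overline\Omega)$ satisfy $0\le f\le u^\sigma$ and $f\not\equiv0$, and let $h$ be the potential of $f$ in $\Omega$. Then $0<h\le u$ in $\Omega$ and
\begin{equation}\label{eq:mass}
\int_\Omega h^\sigma\,d\mu\le\frac\sigma{\sigma-1}\int_\Omega f\,d\mu .
\end{equation}
\end{proposition}

\begin{proof}
By (F2), $h>0$ in $\Omega$, since $h\equiv0$ would give $f\equiv0$. Also $-\Delta(u-h)\ge u^\sigma-f\ge0$ in $\Omega$ and $u-h=u>0$ on $\partial\Omega$, so $h\le u$ by (F2).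

Put $t=h/u\in(0,1]$ and $z=t^\sigma u=u^{1-\sigma}h^\sigma$; both are $C^2$ in $\Omega$. The multiplier that turns $u^\sigma$ into $h^\sigma$ is now $t^\sigma$. By the product and chain rules,
\[
\Delta z=t^\sigma\Delta u+2\sigma t^{\sigma-1}\nabla t\cdot\nabla u+\sigma t^{\sigma-1}u\Delta t+\sigma(\sigma-1)ut^{\sigma-2}|\nabla t|^2 .
\]
Since $h=tu$, we have $2\nabla t\cdot\nabla u+u\Delta t=\Delta h-t\Delta u$, so the two middle terms add up to $\sigma t^{\sigma-1}\Delta h-\sigma t^\sigma\Delta u$. Therefore
\[
(\sigma-1)\,t^\sigma(-\Delta u)=\Delta z+\sigma t^{\sigma-1}f-\sigma(\sigma-1)ut^{\sigma-2}|\nabla t|^2 .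
\]
On the left, $t^\sigma(-\Delta u)\ge t^\sigma u^\sigma=h^\sigma$. On the right, the last term is nonpositive because $\sigma>1$, and $t^{\sigma-1}f\le f$ because $t\le1$. Hence
\begin{equation}\label{eq:pointwise}
(\sigma-1)h^\sigma\le\Delta z+\sigma f\qquad\text{in }\Omega .
\end{equation}

It remains to see that $\Delta z$ contributes nothing after integration. The gradient
\[
\nabla z=\sigma u^{1-\sigma}h^{\sigma-1}\nabla h-(\sigma-1)u^{-\sigma}h^\sigma\nabla u
\]
tends to zero at $\partial\Omega$, but for $\sigma<2$ the function $z$ need not be $C^2$ up to the boundary, so we cut off along the level sets of $h$ instead of applying the divergence theorem. For $\varepsilon>0$ let $\xi_\varepsilon=H(h/\varepsilon-1)$. Its support lies in $\{h\ge\varepsilon\}$, a compact subset of $\Omega$, and $\xi_\varepsilon\to1$ pointwise in $\Omega$ as $\varepsilon\to0$. The gradient $\nabla\xi_\varepsilon=\varepsilon^{-1}H'(h/\varepsilon-1)\nabla h$ is a nonnegative multiple of $\nabla h$ and vanishes where $h>2\varepsilon$. So the first term of $\nabla z$ has nonnegative product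 with $\nabla\xi_\varepsilon$, and (F4) gives
\[
\int_\Omega\xi_\varepsilon\Delta z\,d\mu=-\int_\Omega\nabla\xi_\varepsilon\cdot\nabla z\,d\mu\le(\sigma-1)\,\frac{(2\varepsilon)^\sigma}{\varepsilon}\,\max H'\cdot\max_{\overline\Omega}\bigl(u^{-\sigma}|\nabla u|\,|\nabla h|\bigr)\,\mu(\Omega).
\]
The right side is finite because $u>0$ on $\overline\Omega$ and $h\in C^2(\overline\Omega)$, and it tends to $0$ because $\sigma>1$. Multiply \eqref{eq:pointwise} by $\xi_\varepsilon$, integrate, and let $\varepsilon\to0$; dominated convergence gives \eqref{eq:mass}.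
\end{proof}

\section{The lower bound on annuli}\label{sec:annulus}

Let $h>0$ have its source $f=-\Delta h$ inside $B_a$, with mass $\Lambda$, and let $A$ be the annulus between the radii $a<b$. If $h$ has size $m$ on $A$, one expects $|\nabla h|$ to be at most about $m/(b-a)$, and a typical sphere in $A$ has area about $\mu(A)/(b-a)$. The flux through that sphere is $\Lambda$, so $\Lambda(b-a)^2$ should be at most about $m\,\mu(A)$, and $m\,\mu(A)=(m^\sigma\mu(A))^{1/\sigma}\mu(A)^{1-1/\sigma}$. The next proposition is this inequality with $\int_Ah^\sigma$ in place of $m^\sigma\mu(A)$.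

\begin{proposition}\label{prop:annulus}
Let $0<a<b$, let $\Omega$ be an open set containing $\overline B_b$, and let $h\in C^2(\Omega)$ be positive. Suppose that $f=-\Delta h$ vanishes outside $B_a$, and put $\Lambda=\int_{B_a}f\,d\mu$. Let $A=\{a<\rho<b\}$ and $\beta=\min(\sigma,2)$. Then
\begin{equation}\label{eq:annulus}
\Lambda\,(b-a)^2\le\frac{18}{\beta-1}\Bigl(\int_Ah^\sigma\,d\mu\Bigr)^{1/\sigma}\mu(A)^{1-1/\sigma}.
\end{equation}
\end{proposition}

Two points of the heuristic need a substitute. Distance spheres need not be smooth, so we average the flux over the middle third of $A$ with a cutoff function. And $\nabla h$ is controlled by $h$ only in an integral sense, through a Caccioppoli inequality. The usual one bounds $\int|\nabla h|^2$ by $\int_Ah^2$, which suffices when $\sigma\ge2$ but is not controlled by $\int_Ah^\sigma$ when $\sigma<2$. We therefore insert the weight $h^{\beta-2}$, which lowers the power of $h$ from $2$ to $\beta\le\sigma$; this is where $h>0$ is used.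

\begin{proof}
The set $A$ is open, and it is non-empty because $\rho$ is continuous and unbounded on the connected space $M$; so $0<\mu(A)<\infty$. Put $\delta=(b-a)/3$ and $A'=\{a+\delta\le\rho\le a+2\delta\}$. Let $\eta$ and $\zeta$ be the following continuous, piecewise linear functions of $\rho$: $\eta=1$ for $\rho\le a+\delta$, $\eta=0$ for $\rho\ge a+2\delta$, linear in between; $\zeta=1$ on $A'$, $\zeta=0$ for $\rho\le a$ and for $\rho\ge b$, linear in between. Both have Lipschitz constant $1/\delta$ and are supported in the compact set $\overline B_b\subset\Omega$. Outside $A'$ the function $\eta$ is locally constant, so $\nabla\eta=0$ there. At points outside $A$ the function $\zeta\ge0$ takes its minimum value $0$, so $\nabla\zeta=0$ at every such point where $\zeta$ is differentiable.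

\emph{Caccioppoli inequality.} The function $h^{\beta-1}\zeta^2$ is Lipschitz with compact support in $\Omega$, and $\zeta f=0$. By (F4),
\[
0=\int\nabla h\cdot\nabla(h^{\beta-1}\zeta^2)\,d\mu=(\beta-1)E+2\int h^{\beta-1}\zeta\,\nabla h\cdot\nabla\zeta\,d\mu,\qquad E=\int h^{\beta-2}|\nabla h|^2\zeta^2\,d\mu .
\]
Write $h^{\beta-1}=h^{(\beta-2)/2}h^{\beta/2}$. The Cauchy--Schwarz inequality gives $(\beta-1)E\le2E^{1/2}\bigl(\int h^\beta|\nabla\zeta|^2\bigr)^{1/2}$, and since $E<\infty$ and $\beta>1$,
\[
E^{1/2}\le\frac2{(\beta-1)\delta}\Bigl(\int_Ah^\beta\,d\mu\Bigr)^{1/2}.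
\]

\emph{Flux.} Since $\eta=1$ on $B_a$, (F4) gives $\Lambda=\int f\eta=\int\nabla h\cdot\nabla\eta$. Write $|\nabla h|=h^{(\beta-2)/2}|\nabla h|\cdot h^{(2-\beta)/2}$ and use $\zeta=1$ on $A'$:
\[
\Lambda\le\frac1\delta\int_{A'}|\nabla h|\,d\mu\le\frac1\delta\,E^{1/2}\Bigl(\int_Ah^{2-\beta}\,d\mu\Bigr)^{1/2}\le\frac{2}{(\beta-1)\delta^2}\Bigl(\int_Ah^\beta\,d\mu\Bigr)^{1/2}\Bigl(\int_Ah^{2-\beta}\,d\mu\Bigr)^{1/2}.
\]

\emph{H\"older's inequality.} For $0\le\kappa\le\sigma$ we have $\int_Ah^\kappa\le\bigl(\int_Ah^\sigma\bigr)^{\kappa/\sigma}\mu(A)^{1-\kappa/\sigma}$, with equality at the endpoints. Both $\kappa=\beta$ and $\kappa=2-\beta\in[0,1)$ are admissible. Their sum is $2$, so the product of the two square roots is at most $\bigl(\int_Ah^\sigma\bigr)^{1/\sigma}\mu(A)^{1-1/\sigma}$. Since $2/\delta^2=18/(b-a)^2$, this is \eqref{eq:annulus}.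
\end{proof}

\begin{remark}
The constant in \eqref{eq:annulus} blows up as $\sigma\to1$, and for $\sigma=1$ no inequality $\Lambda(b-a)^2\le C\int_Ah\,d\mu$ holds with a universal $C$. On a rotationally symmetric manifold with $w(r)=e^{Lr}$ for $r\ge a$, take a radial $f\ge0$ in $C_c^\infty(B_a)$ of mass $\Lambda>0$ and the radial $h$ with $-\Delta h=f$ that tends to $0$ at infinity. Then $h=\Lambda g=\Lambda e^{-Lr}/L$ for $r\ge a$, so $\int_Ah\,d\mu=\Lambda(b-a)/L$, and $L$ is arbitrary.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}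

Let $u\ge0$, $u\not\equiv0$, solve \eqref{eq:ineq}; then $u>0$ by (F2). Fix $R>0$ and $\chi\in C_c^\infty(B_R)$ with $0\le\chi\le1$ and $\chi\not\equiv0$. Put
\[
f=\chi u^\sigma\in C^2_c(B_R),\qquad\Lambda=\int_Mf\,d\mu>0 .
\]
Fix an integer $K\ge1$ and let $R_k=2^kR$. By (F5) there is a smooth domain $\Omega\supset\overline B_{R_K}$. Let $h$ be the potential of $f$ in $\Omega$. By Proposition~\ref{prop:mass}, $h>0$ in $\Omega$ and $\int_\Omega h^\sigma\le\frac\sigma{\sigma-1}\Lambda$.

The annuli $A_k=\{R_k<\rho<R_{k+1}\}$, $0\le k<K$, are disjoint subsets of $\Omega$ of width $R_k$, and $\mu(A_k)\le V(R_{k+1})$. Raising \eqref{eq:annulus} to the power $\sigma$ gives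
\[
\int_{A_k}h^\sigma\,d\mu\ge c\,\Lambda^\sigma R_k^{2\sigma}V(R_{k+1})^{1-\sigma},\qquad c=\Bigl(\frac{\beta-1}{18}\Bigr)^\sigma,
\]
and summation over $k$ gives
\begin{equation}\label{eq:sum}
c\,\Lambda^{\sigma-1}\sum_{k=0}^{K-1}R_k^{2\sigma}V(R_{k+1})^{1-\sigma}\le\frac\sigma{\sigma-1}.
\end{equation}

We compare the sum with the integral in \eqref{eq:main}. On the interval $(R_k,R_{k+1})$ the function $V(r)^{1-\sigma}$ may be far larger than $V(R_{k+1})^{1-\sigma}$, since no doubling property is assumed. But $V$ is nondecreasing, so the $k$-th term controls the integral over the \emph{next} interval, and the shift costs only a constant in the power of the radius: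
\[
\int_{R_{k+1}}^{R_{k+2}}\frac{r^{2\sigma-1}}{V(r)^{\sigma-1}}\,dr\le V(R_{k+1})^{1-\sigma}\,\frac{R_{k+2}^{2\sigma}}{2\sigma}=\frac{16^\sigma}{2\sigma}\,R_k^{2\sigma}V(R_{k+1})^{1-\sigma}.
\]
This shift is why the integral in \eqref{eq:main} starts at $R_1=2R$. With \eqref{eq:sum},
\[
\Lambda^{\sigma-1}\int_{2R}^{R_{K+1}}\frac{r^{2\sigma-1}}{V(r)^{\sigma-1}}\,dr\le C(\sigma):=\frac{16^\sigma}{2(\sigma-1)c}.
\]
The constant depends neither on $K$ nor on $\chi$. Let $K\to\infty$, and then let $\chi$ run through a sequence that tends to $1$ pointwise on $B_R$. Since $u^\sigma$ is bounded on the compact set $\overline B_R$, dominated convergence gives $\Lambda\to\int_{B_R}u^\sigma\,d\mu$, and \eqref{eq:main} follows. \qed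

\begin{remark}[The hypotheses]
Completeness makes $\overline B_r$ compact, which is needed for (F5) and for the compact support of the cutoff functions. It cannot be dropped: on the Euclidean unit ball in $\mathbb R^N$ with $x_0=0$ the function $V$ is bounded, so \eqref{eq:test} holds, but $u=\varepsilon(2-|x|^2)$ satisfies $-\Delta u=2N\varepsilon\ge(2\varepsilon)^\sigma\ge u^\sigma$ when $(2\varepsilon)^{\sigma-1}\le N$. Non-compactness gives $\partial\Omega\ne\emptyset$ in (F5); on a compact $M$, integrating \eqref{eq:ineq} gives $\int u^\sigma\le0$ directly. The assumption $\sigma>1$ enters both propositions. For $\sigma=1$ the integrand in \eqref{eq:test} is $r$, so the condition always holds, whereas on hyperbolic space $dr^2+\sinh^2r\,d\theta^2$ of dimension $3$ the smooth positive function $u=r/\sinh r$ has $\sinh^2r\,u'=\sinh r-r\cosh r$, hence $\Delta u=(\sinh^2r\,u')'/\sinh^2r=-u$.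
\end{remark}

\begin{remark}[Weighted manifolds]
The proof uses only the product and chain rules, Green's formula, the strong minimum principle and the solvability of the Dirichlet problem for $\Delta$. It therefore applies verbatim if $\mu$ is replaced by $e^{-\Psi}\mu$ with $\Psi\in C^\infty(M)$, also in the definition of $V$, and $\Delta$ by the weighted Laplacian $e^\Psi\operatorname{div}(e^{-\Psi}\nabla\,\cdot\,)=\Delta-\nabla\Psi\cdot\nabla$.
\end{remark}

\section{Manifolds with a positive solution}\label{sec:sharp}

We first show that \eqref{eq:gcrit} produces a solution. Take $g^\sigma$, truncated near the origin, as a source. By \eqref{eq:gcrit} its mass is finite, so its potential is at most a multiple of $g$; a small multiple of the potential then solves \eqref{eq:ineq}, because $\sigma>1$.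

\begin{lemma}\label{lem:radial}
If the area function of a rotationally symmetric manifold satisfies \eqref{eq:gcrit}, then \eqref{eq:ineq} has a positive $C^2$ solution on it.
\end{lemma}

\begin{proof}
By \eqref{eq:gcrit}, $g$ is finite, and it is decreasing. Let $g_*(r)=g(1)$ for $0\le r\le1$ and $g_*(r)=g(r)$ for $r\ge1$, and let $F=g_*^\sigma$. Then $F$ is positive and continuous, and $I=\int_0^\infty Fw\,dr<\infty$. Define
\[
u_0(r)=\int_r^\infty\frac1{w(s)}\Bigl(\int_0^sFw\,d\tau\Bigr)ds>0 .
\]
For $r\ge1$ we have $u_0(r)\le Ig(r)=Ig_*(r)$. For small $s$, where $w=\omega_Ns^{N-1}$ and $F=F(0)$, the integrand equals $F(0)s/N$; so $u_0(0)<\infty$, and $u_0(r)\le u_0(0)$ for $r\le1$. Thus $u_0\le C_1g_*$ on $[0,\infty)$ with $C_1=\max\{I,u_0(0)/g(1)\}$.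

Near the origin $u_0=u_0(0)-F(0)|x|^2/(2N)$, which is smooth with $-\Delta u_0=F$. For $r>0$ the derivative $u_0'=-w^{-1}\int_0^rFw\,d\tau$ is $C^1$, and \eqref{eq:radial} gives $-\Delta u_0=F$. So $u_0\in C^2(\mathbb R^N)$ and $-\Delta u_0=g_*^\sigma\ge C_1^{-\sigma}u_0^\sigma$. For $u=\varepsilon u_0$ we get $-\Delta u\ge\varepsilon^{1-\sigma}C_1^{-\sigma}u^\sigma\ge u^\sigma$ as soon as $\varepsilon^{\sigma-1}\le C_1^{-\sigma}$.
\end{proof}

It remains to find, for a given $W$, an area function with $V\le W$ and \eqref{eq:gcrit}. The choice $w=W'$ is not available: $W$ is only monotone, and it may be constant on long intervals. We have to distribute the permitted volume so that $g$ is small. On an interval of length $\delta$ the Cauchy--Schwarz inequality gives $\delta^2\le\int w\int w^{-1}$, with equality for constant $w$; for a given volume, a constant $w$ contributes least to $g$. So we take $w$ nearly piecewise constant. The pieces are the intervals on which $W$ doubles. Their volumes form a geometric sequence, and this is used twice: the total volume is comparable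 to that of the last piece, and the tails that define $g$ can be summed.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
It suffices to construct a metric with $V\le5W$ for large $r$ and to apply the construction to $W/5$, which satisfies the same hypothesis.

\emph{Scales.} Since $W$ is nondecreasing, $\int_r^{2r}s^{2\sigma-1}W(s)^{1-\sigma}ds\ge r^{2\sigma}W(2r)^{1-\sigma}$. The left side tends to $0$ as $r\to\infty$, so $W\to\infty$. A jump of $W$ could skip a dyadic level, so we pass to the average $W_1(r)=\int_{r-1}^rW(s)\,ds$, $r\ge2$. It is continuous and nondecreasing, and $W(r-1)\le W_1(r)\le W(r)$. Hence $W_1\to\infty$ and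
\[
\int_2^\infty r^{2\sigma-1}W_1(r)^{1-\sigma}dr\le\int_1^\infty(s+1)^{2\sigma-1}W(s)^{1-\sigma}ds\le2^{2\sigma-1}\int_1^\infty s^{2\sigma-1}W(s)^{1-\sigma}ds<\infty .
\]
Choose an integer $k_0$ with $2^{k_0}>W_1(2)$, and for $k\ge k_0$ let $r_k=\min\{r\ge2:W_1(r)\ge2^k\}$. By continuity $W_1(r_k)=2^k$, so $2<r_{k_0}<r_{k_0+1}<\cdots$, and $r_k\to\infty$ because $W_1$ is bounded on bounded intervals. Let $I_k=[r_k,r_{k+1})$ and $\delta_k=r_{k+1}-r_k$. On $I_k$ we have $2^k\le W_1<2^{k+1}$. Since $(r_k+\delta_k)^{2\sigma}\ge r_k^{2\sigma}+\delta_k^{2\sigma}$,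
\[
\int_{I_k}r^{2\sigma-1}W_1^{1-\sigma}dr\ge2^{-(k+1)(\sigma-1)}\,\frac{r_{k+1}^{2\sigma}-r_k^{2\sigma}}{2\sigma}\ge2^{-(k+1)(\sigma-1)}\,\frac{\delta_k^{2\sigma}}{2\sigma},
\]
and therefore
\begin{equation}\label{eq:delta}
\sum_{k\ge k_0}2^{-k(\sigma-1)}\delta_k^{2\sigma}<\infty .
\end{equation}

\emph{The area function.} Let $a_k=2^k/\delta_k$. The constant $a_k$ has integral $2^k$ over $I_k$, and its reciprocal has integral $\delta_k^22^{-k}$. We join these constants smoothly. For $k>k_0$ choose $\varepsilon_k\in(0,\delta_k)$ with $\varepsilon_ka_{k-1}\le2^k$ and $\varepsilon_k/a_{k-1}\le\delta_k^22^{-k}$, and define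
\[
w(r)=\begin{cases}
\bigl(1-H(r-1)\bigr)\,\omega_Nr^{N-1}+H(r-1)\,a_{k_0},&0<r<r_{k_0+1},\\[2pt]
a_{k-1}+(a_k-a_{k-1})\,H\bigl((r-r_k)/\varepsilon_k\bigr),&r\in I_k,\ k>k_0 .
\end{cases}
\]
This $w$ is positive, equals $\omega_Nr^{N-1}$ on $(0,1]$ and equals $a_{k_0}$ on $[2,r_{k_0+1})\supset I_{k_0}$. It is smooth: $w=a_{k-1}$ just to the left of $r_k$, and all derivatives of $H$ vanish at $0$. For $k>k_0$, $w$ lies between $a_{k-1}$ and $a_k$ on $[r_k,r_k+\varepsilon_k]$, so $w\le a_k+a_{k-1}$ and $1/w\le1/a_k+1/a_{k-1}$ there, and $w=a_k$ on the rest of $I_k$. Hence, for all $k\ge k_0$,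
\begin{equation}\label{eq:wbounds}
\int_{I_k}w\,dr\le2^{k+1},\qquad b_k:=\int_{I_k}\frac{dr}w\le2\,\delta_k^2\,2^{-k}.
\end{equation}
Take the complete rotationally symmetric metric on $\mathbb R^N$ with area function $w$ (Section~\ref{sec:facts}). For $r\in I_k$,
\[
V(r)\le V(r_{k_0})+\sum_{j=k_0}^k2^{j+1}\le V(r_{k_0})+4\cdot2^k\le V(r_{k_0})+4W_1(r)\le V(r_{k_0})+4W(r),
\]
and this is at most $5W(r)$ for large $r$ because $W\to\infty$.

\emph{Verification of \eqref{eq:gcrit}.} Put $x_k=2^{k/\sigma}b_k$. By \eqref{eq:wbounds}, $x_k^\sigma=2^kb_k^\sigma\le2^\sigma2^{-k(\sigma-1)}\delta_k^{2\sigma}$, so $(x_k)_{k\ge k_0}\in\ell^\sigma$ by \eqref{eq:delta}. We need the same for the tails $g_k=g(r_k)=\sum_{j\ge k}b_j$. Write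
\[
y_k=2^{k/\sigma}g_k=\sum_{i\ge0}2^{-i/\sigma}x_{k+i}.
\]
Each shifted sequence $(x_{k+i})_{k\ge k_0}$ has $\ell^\sigma$ norm at most $\|x\|_{\ell^\sigma}$, so Minkowski's inequality gives $\|y\|_{\ell^\sigma}\le(1-2^{-1/\sigma})^{-1}\|x\|_{\ell^\sigma}<\infty$. Thus $g$ is finite and $\sum_k2^kg_k^\sigma<\infty$. As $g$ is decreasing, \eqref{eq:wbounds} gives
\[
\int_{r_{k_0}}^\infty g^\sigma w\,dr\le\sum_{k\ge k_0}g_k^\sigma\,2^{k+1}<\infty ,
\]
and $g^\sigma w$ is continuous on $[1,r_{k_0}]$. So \eqref{eq:gcrit} holds, and Lemma~\ref{lem:radial} gives a positive $C^2$ solution of \eqref{eq:ineq}.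
\end{proof}

\begin{remark}
Theorem~\ref{thm:sharp} contains the sharpness of the exponents in \eqref{eq:powerlog}. For $p>0$ the function $r^p\log^qr$ is increasing on $[r_0,\infty)$ once $r_0>1$ and $p\log r_0>|q|$. Let $W$ equal it on $[r_0,\infty)$ and be constant on $(0,r_0]$ with the value at $r_0$. By the computation after \eqref{eq:test}, the integral converges when $p>\frac{2\sigma}{\sigma-1}$, or $p=\frac{2\sigma}{\sigma-1}$ and $q>\frac1{\sigma-1}$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{vol}
\emph{PDEs on manifolds and volume growth},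
\texttt{https://www.math.uni-bielefeld.de/\~{}grigor/vol1.pdf}.

\end{thebibliography}
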